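\title{Isomorphic preduals of $\ell^1$ with property (u) are isomorphic to $c_0$}

\begin{abstract}
We prove that a Banach space $X$ whose dual is isomorphic to $\ell^1(\mathbb N)$
and which has Pe\l czy\'nski's property (u) is isomorphic to $c_0(\mathbb N)$.
It suffices that a non-meager set of unimodular sequences in
$\ell^\infty\simeq X^{**}$ consists of sums of weakly unconditionally Cauchy
series. A Baire category argument bounds the total size of iterated
weak$^*$ jumps in the dual ball. The function measuring this size is concave,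
and it yields an equivalent dual norm with an asymptotic lower
$\ell^1$-estimate, from which $X$ embeds into $c_0$. The same argument shows
that a space whose dual is isomorphic to the dual of a subspace of $c_0$ has
property (u) if and only if it embeds into $c_0$.
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real or complex, and $\ell^1$, $c_0$, $\ell^\infty$ are the
sequence spaces over $\mathbb N=\{1,2,\dots\}$. Let $X$ be a Banach space. A
series $\sum_k u_k$ in $X$ is \emph{weakly unconditionally Cauchy} (w.u.c.) if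
$\sum_k|x(u_k)|<\infty$ for every $x\in X^*$. The space $X$ has
\emph{property (u)} of Pe\l czy\'nski if for every weakly Cauchy sequence
$(v_n)$ in $X$ there is a w.u.c.\ series $\sum_k u_k$ in $X$ such that
$v_n-\sum_{k\le n}u_k\to0$ weakly.

The definition is best read in the bidual. A weakly Cauchy sequence $(v_n)$ is
bounded and defines $F\in X^{**}$ by $F(x)=\lim_n x(v_n)$. Call $F\in X^{**}$ a
\emph{WUC-sum} if there is a w.u.c.\ series $\sum_k u_k$ in $X$ with
$F(x)=\sum_k x(u_k)$ for all $x\in X^*$. Property (u) says exactly that the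
limit $F$ of every weakly Cauchy sequence is a WUC-sum. The model is $c_0$:
every $\xi\in\ell^\infty=c_0^{**}$ is the sum of the series
$\sum_k\xi_ke_k$, which is w.u.c.\ because
$\sum_k|x_k\xi_k|\le\|\xi\|_\infty\|x\|_1$ for $x\in\ell^1$. So $c_0$ has
property (u). The property involves only the weak topology, so it passes to
isomorphic spaces.

An \emph{isomorphic predual of $\ell^1$} is a Banach space $X$ whose dual is
isomorphic to $\ell^1$. The space $c_0$ is one, and Section~\ref{sec:CK} shows
others that are not isomorphic to $c_0$. The following problem is posed in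
\cite{Mideals}.

\medskip
\noindent\textbf{Problem.} \emph{Is every isomorphic predual of $\ell^1$ with
property (u) isomorphic to $c_0$?}
\medskip

Two known facts form the background of the problem. Let
$X^\perp\subset X^{***}$ be the set of functionals on $X^{**}$ that vanish on
$X$, so that $X^{***}=X^*\oplus X^\perp$. The space $X$ is an
\emph{$M$-ideal in its bidual} if $\|y+t\|=\|y\|+\|t\|$ for all $y\in X^*$ and
$t\in X^\perp$. The space $X$ is an \emph{$\mathcal L^p$-space}
($p=1$ or $\infty$) if there is $\lambda\ge1$ such that every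
finite-dimensional subspace of $X$ lies in a finite-dimensional subspace $E$
admitting an isomorphism $S:E\to\ell_p^{\dim E}$ with
$\|S\|\,\|S^{-1}\|\le\lambda$.

\begin{itemize}
\item[(M1)] Every Banach space which is an $M$-ideal in its bidual has
property (u).
\item[(M2)] A separable infinite-dimensional $\mathcal L^\infty$-space which is
isomorphic to an $M$-ideal in its bidual is isomorphic to $c_0$.
\end{itemize}

A space isomorphic to $\ell^1$ is an $\mathcal L^1$-space, and $X$ is an
$\mathcal L^\infty$-space if and only if $X^*$ is an $\mathcal L^1$-space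
\cite{LR}. So the isomorphic preduals of $\ell^1$ are separable
$\mathcal L^\infty$-spaces, and (M2) picks out $c_0$ among them by means of a
special norm. The problem asks whether the norm can be replaced by its
isomorphically invariant consequence (M1). We show that it can, and that much
less than property (u) is needed.

Let $\Omega=\{f=(f_i)_{i\ge1}:|f_i|=1\text{ for all }i\}\subset\ell^\infty$
with the product topology; it is compact and metrizable. For $f\in\Omega$ and
$z\in\ell^1$ write $f(z)=\sum_if_iz_i$. If $T:X^*\to\ell^1$ is an isomorphism,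
then $T^*f\in X^{**}$ is the functional $x\mapsto f(Tx)$.

\begin{theorem}\label{thm:A}
Let $X$ be an isomorphic predual of $\ell^1$ and $T:X^*\to\ell^1$ an
isomorphism. The following are equivalent:
\begin{itemize}
\item[(1)] $X$ is isomorphic to $c_0$;
\item[(2)] $X$ has property (u);
\item[(3)] the set $\{f\in\Omega: T^*f\text{ is a WUC-sum}\}$ is non-meager
in $\Omega$.
\end{itemize}
In particular, every isomorphic predual of $\ell^1$ with property (u) is
isomorphic to $c_0$.
\end{theorem}

The core of the argument applies to duals of subspaces of $c_0$ as well.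

\begin{theorem}\label{thm:B}
Let $X$ be a Banach space with $X^*$ isomorphic to $Z^*$ for some closed
subspace $Z$ of $c_0$. The following are equivalent: $X$ has property (u); $X$
is isomorphic to a subspace of $c_0$; $X$ is isomorphic to an $M$-ideal in its
bidual.
\end{theorem}

The work lies in (3)$\Rightarrow$(1). A w.u.c.\ series with sum $F$ carries
the bounded function $\theta(x)=\sum_k|x(u_k)|$ on the dual ball, and $\theta$
must increase whenever $F$ is discontinuous along a weak$^*$ convergent
sequence (Section~\ref{sec:prelim}). Hence $F$ cannot jump too many times in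
succession; Section~\ref{sec:CK} shows this on spaces $C(K)$. In a predual of
$\ell^1$, a generic $F$ jumps along any given sequence that converges weak$^*$
but not in norm (Section~\ref{sec:jumps}). Together these facts bound a
function $\psi$ on the dual ball which measures the total size of successive
jumps and which turns out to be concave (Section~\ref{sec:psi}). From $\psi$ we
build an equivalent dual norm that behaves asymptotically like the norm of
$\ell^1=c_0^*$ (Section~\ref{sec:renorm}), and such a norm forces $X$ to embed
into $c_0$ (Section~\ref{sec:embed}). Subspaces of $c_0$ are $M$-ideals in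
their biduals, and (M2) concludes (Section~\ref{sec:proofs}).

\section{WUC-sums and their discontinuities}\label{sec:prelim}

We write $B_X$ for the closed unit ball of $X$. The letters $u,v$ denote
elements of $X$, the letters $x,y,z$ elements of $X^*$, and ``weak$^*$'' in
$X^*$ means $\sigma(X^*,X)$. We use the following textbook facts. The ball
$B_{X^*}$ is weak$^*$ compact, and weak$^*$ metrizable if $X$ is separable; in
that case every bounded sequence in $X^*$ has a weak$^*$ convergent
subsequence. Weak$^*$ convergent sequences are bounded, and a dual norm is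
weak$^*$ lower semicontinuous. If $X^*$ is separable, so is $X$. The ball
$B_X$ is $\sigma(X^{**},X^*)$-dense in $B_{X^{**}}$ (Goldstine's theorem).

A subset of a topological space is \emph{meager} if it is a countable union of
nowhere dense sets, and \emph{comeager} if its complement is meager. Dense open
sets are comeager, countable intersections of comeager sets are comeager, and a
non-meager set meets every comeager set. A non-empty compact Hausdorff space is
not meager in itself (Baire's theorem).

If $\sum_ku_k$ is w.u.c., the map $x\mapsto(x(u_k))_k$ from $X^*$ to $\ell^1$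
has closed graph, so there is $R<\infty$ with
\begin{equation}\label{eq:R}
\sum_k|x(u_k)|\le R\|x\|\qquad(x\in X^*).
\end{equation}
We say that $F$ is a \emph{WUC-sum with constant $R$} if the series can be
chosen to satisfy \eqref{eq:R}.

\begin{lemma}\label{lem:all}
If $X^*$ is separable and $X$ has property (u), then every $F\in X^{**}$ is a
WUC-sum.
\end{lemma}

\begin{proof}
Since $X^*$ is separable, bounded subsets of $X^{**}$ are
$\sigma(X^{**},X^*)$-metrizable. By Goldstine's theorem some bounded sequence
$(v_n)$ in $X$ satisfies $x(v_n)\to F(x)$ for all $x\in X^*$. It is weakly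
Cauchy, and if $\sum_ku_k$ is the series given by property (u), then
$\sum_kx(u_k)=\lim_nx(v_n)=F(x)$.
\end{proof}

The next lemma is the only place where w.u.c.\ series enter. Each term
$x\mapsto x(u_k)$ is weak$^*$ continuous. If the sum $F$ is discontinuous along
$y_n\to x$, the discontinuity must therefore be produced by terms with larger
and larger $k$, while the early terms already contribute almost $\theta(x)$.

\begin{lemma}\label{lem:theta}
Let $\sum_ku_k$ be a w.u.c.\ series in $X$, and put $F(x)=\sum_kx(u_k)$ and
$\theta(x)=\sum_k|x(u_k)|$ for $x\in X^*$. If $y_n\to x$ weak$^*$ and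
$|F(y_n-x)|\to q$, then $\liminf_n\theta(y_n)\ge\theta(x)+q$.
\end{lemma}

\begin{proof}
Put $s_m(x)=\sum_{k\le m}x(u_k)$. For all $m$ and $n$,
\begin{align*}
\theta(y_n)&\ge\sum_{k\le m}|y_n(u_k)|+\Big|\sum_{k>m}y_n(u_k)\Big|
=\sum_{k\le m}|y_n(u_k)|+|F(y_n)-s_m(y_n)|\\
&\ge\sum_{k\le m}|y_n(u_k)|+|F(y_n-x)|-|F(x)-s_m(x)|-|s_m(x)-s_m(y_n)|.
\end{align*}
For fixed $m$ we have $y_n(u_k)\to x(u_k)$ for each $k\le m$, so
\[
\liminf_n\theta(y_n)\ge\sum_{k\le m}|x(u_k)|+q-|F(x)-s_m(x)|.
\]
Now let $m\to\infty$.
\end{proof}

\section{The idea on spaces of continuous functions}\label{sec:CK}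

Let $K$ be a countably infinite compact metric space and $X=C(K)$. Measures on
a countable set are atomic, so $X^*=\ell^1(K)$ isometrically, the point masses
$\delta_p$ form its unit vector basis, and $X^{**}=\ell^\infty(K)$ consists of
all bounded functions on $K$. If $p_n\to p$ in $K$, then
$\delta_{p_n}\to\delta_p$ weak$^*$.

The smallest case is $K=\mathbb N\cup\{\infty\}$, where $X$ is the space of
convergent sequences. Let $f(n)=1$ for $n\in\mathbb N$ and $f(\infty)=-1$. Then
$f=-\mathbf 1+2\sum_n\mathbf 1_{\{n\}}$ is a WUC-sum with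
$\theta(\delta_\infty)=1$ and $\theta(\delta_n)=3$. The function $f$ jumps by
$2$ along $\delta_n\to\delta_\infty$, and so does $\theta$.
Lemma~\ref{lem:theta} says that no other expansion of $f$ can avoid this. One
jump is affordable, and indeed this $X$ is isomorphic to $c_0$ by the map
$u\mapsto(u(\infty),u(1)-u(\infty),u(2)-u(\infty),\dots)$.

Now iterate. Let $K^{(0)}=K$ and let $K^{(j+1)}$ be the set of non-isolated
points of $K^{(j)}$. A point of $K^{(j)}\setminus K^{(j+1)}$ has \emph{rank}
$j$. A point $p$ of rank $j+1$ is a limit of points of rank $j$: it is a limit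
of points of $K^{(j)}\setminus\{p\}$, and these are eventually outside
$K^{(j+1)}$ because $p$ is isolated in $K^{(j+1)}$. If $K^{(n)}\ne\emptyset$,
there is a point of rank $n$, since a non-empty countable compact space has an
isolated point by Baire's theorem.

\begin{example}\label{ex:CK}
Let $f(p)=(-1)^j$ if $p$ has rank $j$, and $f(p)=1$ if $p$ lies in every
$K^{(j)}$. Suppose $f$ is a WUC-sum with constant $R$, and let $p$ have rank
$n$. Fix $\varepsilon>0$. Along points of rank $n-1$ converging to $p$ the
function $f$ jumps by $2$, so Lemma~\ref{lem:theta} gives a point $p'$ of rank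
$n-1$ with $\theta(\delta_{p'})\ge\theta(\delta_p)+2-\varepsilon$. After $n$
such steps we reach an isolated point $p''$ with
$R\ge\theta(\delta_{p''})\ge n(2-\varepsilon)$. Hence $R\ge2n$.

If $K^{(n)}\ne\emptyset$ for every $n$, then $f$ is not a WUC-sum, so $C(K)$
fails property (u) by Lemma~\ref{lem:all} and is a predual of $\ell^1$ not
isomorphic to $c_0$. Such a $K$ exists: let $K_0$ be a point, $K_{n+1}$ the
one-point compactification of a disjoint union of countably many copies of
$K_n$, and $K$ the one-point compactification of the disjoint union of all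
$K_n$. The copies are clopen, so $K_n^{(n)}\ne\emptyset$ by induction.
\end{example}

The example shows that the hypothesis in Theorem~\ref{thm:A} cannot be
dropped, and it suggests the positive answer: property (u) forbids the
weak$^*$ complexity that separates $C(K)$ from $c_0$. For a general predual
three things are missing. There is no space $K$ of points, so we walk through
the whole dual ball and must say what the size of a step is. There is no rank
to define an alternating $f$, so $f$ will be chosen by Baire category. And a
bound on the total size of the steps must be converted into an isomorphism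
with $c_0$.

\section{Jumps and the functionals that detect them}\label{sec:jumps}

To treat both theorems at once we fix the following setting for Sections
\ref{sec:jumps}--\ref{sec:renorm}.

\medskip
\noindent\textbf{Setting.} \emph{$X$ and $Z$ are Banach spaces, $Z^*$ is
separable, $T:X^*\to Z^*$ is an isomorphism with $\|x\|\le\|Tx\|$ for
$x\in X^*$, and $B=B_{X^*}$.}
\medskip

Then $X^*$, $X$ and $Z$ are separable, and $B$ is weak$^*$ compact and
metrizable. For Theorem~\ref{thm:A} take $Z=c_0$ and $Z^*=\ell^1$; a sequence
in $\ell^1$ converges in $\sigma(\ell^1,c_0)$ exactly when it is bounded and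
converges coordinatewise.

The operator $T$ need not be weak$^*$ continuous, so a sequence $(y_n)$ in $B$
may converge weak$^*$ to $x$ while $(Ty_n)$ converges in $\sigma(Z^*,Z)$ to a
point $w\ne Tx$. We keep track of both limits.

\begin{definition}\label{def:adm}
A sequence $(y_n)$ in $B$ \emph{converges admissibly to $x\in B$ with jump
$t$} if $y_n\to x$ weak$^*$ and there is $w\in Z^*$ with $Ty_n\to w$ in
$\sigma(Z^*,Z)$ and $\|Ty_n-w\|\to t$.
\end{definition}

For $Z^*=\ell^1$ the jump is the $\ell^1$-mass of $Ty_n$ that escapes to far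
coordinates. In $C(K)$, with $T$ the identity, let $p_n\to p$ with distinct
$p_n\neq p$. Then $\delta_{p_n}\to\delta_p$ admissibly with $w=0$ and $t=1$, while
$\|\delta_{p_n}-\delta_p\|=2$. We measure the jump from $w$ and not from $Tx$
because escaping mass is what a generic functional can see. By part (b) of the
next lemma this costs at most the factor $2$ just observed.

\begin{lemma}\label{lem:adm}
\begin{itemize}
\item[(a)] Every weak$^*$ convergent sequence in $B$ has an admissibly
convergent subsequence. A subsequence of an admissibly convergent sequence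
converges admissibly with the same limit and jump.
\item[(b)] If $y_n\to x$ admissibly with jump $t$, then
$\limsup_n\|y_n-x\|\le2t$.
\item[(c)] If $y_n\to x$ admissibly with jump $t$, $x'\in B$, and $\alpha,\beta$
are scalars with $|\alpha|+|\beta|\le1$, then
$\alpha y_n+\beta x'\to\alpha x+\beta x'$ admissibly with jump $|\alpha|t$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The sequence $(Ty_n)$ is bounded and $Z$ is separable, so a subsequence
converges in $\sigma(Z^*,Z)$ to some $w$. Along a further subsequence the
bounded numbers $\|Ty_n-w\|$ converge. The second statement is immediate.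

(b) Let $\omega=T^{-1}w$. Then $\|y_n-\omega\|\le\|Ty_n-w\|\to t$. Since
$y_n-\omega\to x-\omega$ weak$^*$, also
$\|x-\omega\|\le\liminf_n\|y_n-\omega\|\le t$. Add the two estimates.

(c) The points $\alpha y_n+\beta x'$ lie in $B$, their images converge in
$\sigma(Z^*,Z)$ to $\alpha w+\beta Tx'$, and the difference
$\alpha(Ty_n-w)$ has norm tending to $|\alpha|t$.
\end{proof}

If $y_n\to x$ admissibly with jump $t$ and $f\in Z^{**}$, then
\begin{equation}\label{eq:split}
(T^*f)(y_n-x)=f(b+h_n),\qquad b=w-Tx,\quad h_n=Ty_n-w,
\end{equation}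
where $b$ is fixed, $h_n\to0$ in $\sigma(Z^*,Z)$ and $\|h_n\|\to t$. To use
Lemma~\ref{lem:theta} we need $|f(b+h_n)|$ to be about $t$ infinitely often.

\begin{definition}\label{def:detect}
Let $\Gamma\subset B_{Z^{**}}$ be non-empty and closed for
$\sigma(Z^{**},Z^*)$, with that topology. We say that $\Gamma$ \emph{detects
jumps} if for every $b\in Z^*$ and every $\sigma(Z^*,Z)$-null sequence
$(h_n)$ with $\|h_n\|\to\tau$, the set
$\{f\in\Gamma:\limsup_n|f(b+h_n)|\ge\tau\}$ is comeager in $\Gamma$.
\end{definition}

The set in the definition is the intersection over $j,m\in\mathbb N$ of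
\[
O_{j,m}=\{f\in\Gamma:\ |f(b+h_n)|>\tau-1/j\text{ for some }n\ge m\},
\]
and $O_{j,m}$ is open in $\Gamma$ because $f\mapsto f(b+h_n)$ is continuous. So
$\Gamma$ detects jumps as soon as all sets $O_{j,m}$ are dense. On
$B_{\ell^\infty}$ the topology $\sigma(\ell^\infty,\ell^1)$ is the product
topology, so $\Omega$ is an admissible choice of $\Gamma$ for $Z=c_0$.

\begin{lemma}\label{lem:torus}
For $Z=c_0$, the set $\Omega$ detects jumps.
\end{lemma}

\begin{proof}
Fix $b$, $(h_n)$, $\tau$, $j$, $m$, and let $f^0\in\Omega$, $M_0\in\mathbb N$.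
We find $f\in O_{j,m}$ that agrees with $f^0$ on the first $M_0$ coordinates.
A neighborhood of $f^0$ restricts finitely many coordinates, where almost all
of $b$ and almost none of $h_n$ lives; the free coordinates can be matched to
$h_n$.

Let $0<\varepsilon<1/(4j)$. Choose $M\ge M_0$ with
$\sum_{i>M}|b_i|<\varepsilon$, and then $n\ge m$ with
$\sum_{i\le M}|h_n(i)|<\varepsilon$ and $\|h_n\|_1>\tau-\varepsilon$. Put
$a=\sum_{i\le M}f^0_ib_i$ and choose a scalar $\sigma$ with $|\sigma|=1$ and
$\sigma|a|=a$. Let $f_i=f^0_i$ for $i\le M$, and for $i>M$ let $f_i$ be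
unimodular with $f_ih_n(i)=\sigma|h_n(i)|$. Then
\[
f(b+h_n)=\sigma|a|+\sigma\sum_{i>M}|h_n(i)|+e,\qquad
e=\sum_{i>M}f_ib_i+\sum_{i\le M}f_ih_n(i),
\]
with $|e|\le2\varepsilon$. The factor $\sigma$ prevents cancellation between
the first two terms, and $\sum_{i>M}|h_n(i)|>\tau-2\varepsilon$. Therefore
$|f(b+h_n)|\ge|a|+\tau-4\varepsilon>\tau-1/j$.
\end{proof}

For a subspace $Z$ of $c_0$ there are no coordinates in $Z^*$. Their role is
taken by the following additivity of the norm.

\begin{lemma}\label{lem:add}
Let $Z$ be a closed subspace of $c_0$, let $a\in Z^*$, and let $h_n\to0$ in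
$\sigma(Z^*,Z)$. Then $\|a+h_n\|-\|h_n\|\to\|a\|$.
\end{lemma}

\begin{proof}
First let $Z=c_0$. If $a$ is supported in $[1,M]$, then
\[
\|a+h_n\|_1-\|h_n\|_1=\sum_{i\le M}|a_i+h_n(i)|-\sum_{i\le M}|h_n(i)|\to
\|a\|_1 .
\]
Both sides of the claim change by at most $\|a-a'\|_1$ when $a$ is replaced by
$a'$, so it holds for all $a\in\ell^1$.

For general $Z$ the triangle inequality gives
$\|a+h_n\|-\|h_n\|\le\|a\|$. For the lower bound it suffices to find in every
subsequence a further subsequence along which
$\liminf(\|a+h_n\|-\|h_n\|)\ge\|a\|$. Extend $a+h_n$ to $\phi_n\in c_0^*=\ell^1$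
with the same norm, and pass to a subsequence with $\phi_n\to\phi$ in
$\sigma(\ell^1,c_0)$. Then $\phi|_Z=a$ and $(\phi_n-\phi)|_Z=h_n$. By the first
case,
\[
\|a+h_n\|=\|\phi_n\|_1=\|\phi\|_1+\|\phi_n-\phi\|_1+o(1)\ge\|a\|+\|h_n\|+o(1).
\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:ball}
If $Z$ is a closed subspace of $c_0$, then $B_{Z^{**}}$ detects jumps.
\end{lemma}

\begin{proof}
Fix $b$, $(h_n)$, $\tau$, $j$, $m$. If $\tau=0$, then $O_{j,m}$ is the whole
ball. Let $\tau>0$, $f^0\in B_{Z^{**}}$, $a_1,\dots,a_l\in Z^*$ and $\eta>0$.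
We find $f\in O_{j,m}$ with $|f(a_i)-f^0(a_i)|<\eta$ for all $i$. Let
$H=\operatorname{span}(a_1,\dots,a_l,b)$ and $\varepsilon\in(0,1)$.

We claim that for all large $n$,
\begin{equation}\label{eq:l1sum}
\|a+ch_n\|\ge(1-\varepsilon)(\|a\|+|c|\,\|h_n\|)
\qquad\text{for all $a\in H$ and all scalars $c$.}
\end{equation}
Otherwise, for infinitely many $n$ there are $a'_n\in H$ and $c_n$ with
$\|a'_n\|+|c_n|\,\|h_n\|=1$ and $\|a'_n+c_nh_n\|<1-\varepsilon$. As
$\|h_n\|\to\tau>0$, the $c_n$ are bounded, and along a subsequence
$a'_n\to a\in H$ and $c_n\to c$ with $\|a\|+|c|\tau=1$. Then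
$\|a'_n+c_nh_n\|-\|a+ch_n\|\to0$, and Lemma~\ref{lem:add} applied to $(ch_n)$
gives $\|a+ch_n\|\to\|a\|+|c|\tau=1$, a contradiction.

Let $n\ge m$ satisfy \eqref{eq:l1sum} and $h_n\ne0$. Then $h_n\notin H$, as
one sees by taking $a=-h_n$, $c=1$. Choose $|\sigma|=1$ with
$\sigma|f^0(b)|=f^0(b)$. The functional
$a+ch_n\mapsto(1-\varepsilon)(f^0(a)+c\sigma\|h_n\|)$ on
$\operatorname{span}(H,h_n)$ has norm at most $1$ by \eqref{eq:l1sum}. Let
$f\in B_{Z^{**}}$ be a Hahn--Banach extension. Then
$|f(b+h_n)|=(1-\varepsilon)(|f^0(b)|+\|h_n\|)\ge(1-\varepsilon)\|h_n\|$ and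
$|f(a_i)-f^0(a_i)|\le\varepsilon\|a_i\|$. For small $\varepsilon$ and large $n$
this $f$ has the required properties.
\end{proof}

\section{The total jump function}\label{sec:psi}

We want a function on $B$ that records how much jump can be accumulated
starting from a point, as the rank does on $K$. It should drop by at least $t$
along every admissible sequence with jump $t$, and be as small as this allows.

\begin{definition}\label{def:psi}
A function $\varphi:B\to[0,\infty]$ is a \emph{potential} if
\begin{equation}\label{eq:pot}
\varphi(x)\ge\limsup_n\varphi(y_n)+t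
\qquad\text{whenever $y_n\to x$ admissibly with jump $t$.}
\end{equation}
The \emph{total jump function} $\psi$ is the pointwise infimum of all
potentials.
\end{definition}

The constant $\infty$ is a potential, so $\psi$ is defined. It is itself a
potential: for every potential $\varphi$ we have
$\varphi(x)\ge\limsup_n\varphi(y_n)+t\ge\limsup_n\psi(y_n)+t$, and we take the
infimum over $\varphi$. So $\psi$ is the least potential.

\begin{example}\label{ex:c0}
Let $X=Z=c_0$ and let $T$ be the identity. If $y_n\to x$ admissibly with jump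
$t$, then $w=x$ and $\|y_n\|\to\|x\|+t$ by Lemma~\ref{lem:add}. So
$1-\|\cdot\|$ is a potential and $\psi(x)\le1-\|x\|$. The sequence
$x+(1-\|x\|)e_n$ converges admissibly to $x$ with jump $1-\|x\|$, so
$\psi(x)=1-\|x\|$. Thus $\psi$ is bounded and concave, and $\psi(0)-\psi$ is
the norm of $\ell^1$. In $C(K)$, by contrast, \eqref{eq:pot} and induction give
$\psi(\delta_p)\ge n$ for $p$ of rank $n$.
\end{example}

From now on until the end of Section~\ref{sec:renorm} we assume:

\medskip
\noindent\textbf{Hypothesis (H).} \emph{The set $\Gamma\subset B_{Z^{**}}$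
detects jumps, and $\{f\in\Gamma:T^*f\text{ is a WUC-sum}\}$ is non-meager in
$\Gamma$.}
\medskip

For $R\in\mathbb N$ let $A_R$ be the set of $f\in\Gamma$ such that $T^*f$ is a
WUC-sum with constant $R$. By \eqref{eq:R} the set in (H) is
$\bigcup_RA_R$, so some $A_R$ is non-meager. We fix such an $R$.

\begin{proposition}\label{prop:bound}
Under (H), $\psi\le R$ on $B$.
\end{proposition}

If a single $f\in A_R$ detected the jumps of all admissible sequences, the
walk of Example~\ref{ex:CK} could be run with its function $\theta$. But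
category provides $f$ only for countably many sequences at a time. We therefore
show that a large value of $\psi$ is witnessed by a countable family of
sequences, arranged in a tree. A single chain of steps does not suffice,
because $f$ must be chosen before the walk and the walk depends on $f$.

\begin{proof}
Let $\mathbb N^{<\omega}$ be the set of finite sequences of positive integers,
$|s|$ the length of $s$, $s^\frown n$ the sequence $s$ followed by $n$, and
write $s'\prec s$ if $s'$ is a proper initial segment of $s$. A \emph{jump tree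
at $x\in B$} is a non-empty set $\mathcal T\subset\mathbb N^{<\omega}$, closed
under initial segments, together with points $y_s\in B$ $(s\in\mathcal T)$ such
that
\begin{itemize}
\item[(i)] $y_\emptyset=x$;
\item[(ii)] $\mathcal T$ has no infinite branch, that is, no infinite chain
$s_0\prec s_1\prec\cdots$;
\item[(iii)] each $s\in\mathcal T$ is either \emph{terminal}, meaning that no
$s^\frown n$ lies in $\mathcal T$, or all $s^\frown n$ lie in $\mathcal T$ and
$y_{s^\frown n}\to y_s$ admissibly with some jump $\tau_s$.
\end{itemize}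
By (ii) terminal nodes exist. The \emph{value} of the tree is the infimum of
$\sum_{s'\prec s}\tau_{s'}$ over terminal $s$. Let $\rho(x)$ be the supremum of
the values of all jump trees at $x$. The tree $\{\emptyset\}$ has value $0$, so
$\rho\ge0$.

\emph{Step 1: $\rho$ is a potential, hence $\psi\le\rho$.} Let $y_n\to x$
admissibly with jump $t$, and let $r<\limsup_n\rho(y_n)+t$ be real. By
Lemma~\ref{lem:adm}(a) we may pass to a subsequence with $\rho(y_n)>r-t$ for
all $n$. Choose jump trees $\mathcal T_n$ at $y_n$ of value greater than $r-t$,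
and glue them under a new root: $\mathcal T$ consists of $\emptyset$, labeled
$x$, and of the sequences $n$ followed by $s$ with $s\in\mathcal T_n$, labeled
as in $\mathcal T_n$. An infinite branch of $\mathcal T$ would give one in some
$\mathcal T_n$. So $\mathcal T$ is a jump tree at $x$ with $\tau_\emptyset=t$,
and each terminal sum exceeds $t+(r-t)=r$. Hence $\rho(x)\ge r$. (The heights
of the $\mathcal T_n$ need not be bounded; this is why (ii) does not ask for
finite height.)

\emph{Step 2: every jump tree has value at most $R$.} Let $\mathcal T$ be a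
jump tree at $x$. For non-terminal $s$ write
$Ty_{s^\frown n}-Ty_s=b+h_n$ as in \eqref{eq:split}. Since $\Gamma$ detects
jumps, the set
\[
\Gamma_s=\{f\in\Gamma:\limsup_n|(T^*f)(y_{s^\frown n}-y_s)|\ge\tau_s\}
\]
is comeager. As $\mathcal T$ is countable and $A_R$ is non-meager, there is
$f\in A_R$ lying in every $\Gamma_s$. Let $F=T^*f=\sum_ku_k$ with constant $R$
and let $\theta$ be as in Lemma~\ref{lem:theta}, so that $0\le\theta\le R$ on
$B$. Fix $\varepsilon>0$. For non-terminal $s$, apply Lemma~\ref{lem:theta} to
a subsequence along which $|F(y_{s^\frown n}-y_s)|$ converges to its upper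
limit. This gives $n$ with
\[
\theta(y_{s^\frown n})\ge\theta(y_s)+\tau_s-\varepsilon2^{-|s|-1}.
\]
Start at $\emptyset$ and move repeatedly to such a successor. By (ii) the walk
stops at a terminal node $s$, and there
\[
R\ge\theta(y_s)\ge\theta(x)+\sum_{s'\prec s}\tau_{s'}-\varepsilon
\ge\sum_{s'\prec s}\tau_{s'}-\varepsilon .
\]
So the value of $\mathcal T$ is at most $R+\varepsilon$ for every
$\varepsilon>0$.
\end{proof}

\begin{remark}\label{rem:l2}
Both halves of (H) are needed. Without WUC-sums, $\psi$ is unbounded for the
space $C(K)$ of Example~\ref{ex:CK}, by Example~\ref{ex:c0}. Without detection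
of jumps, take $X=Z=\ell^2$ and $T$ the identity. Every $F\in X^{**}=X$ is a
WUC-sum with one term, but $f(e_n)\to0$ for every $f$, so no jump is detected.
The points $k^{-1/2}(e_{n_1}+\dots+e_{n_i})$ with $n_1<\dots<n_i$ and $i\le k$
lie in $B$, and letting $n_i\to\infty$ is an admissible step with jump
$k^{-1/2}$. Applying \eqref{eq:pot} $k$ times gives $\psi(0)\ge k^{1/2}$, so
$\psi(0)=\infty$.
\end{remark}

The minimality of $\psi$ gives its remaining properties: to bound an
expression from below by $\psi$, we check that it is a potential.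

\begin{lemma}\label{lem:psi}
Under (H), the function $\psi:B\to[0,R]$ is weak$^*$ upper semicontinuous,
satisfies $\psi(\lambda x)=\psi(x)$ for $|\lambda|=1$, and is concave.
\end{lemma}

\begin{proof}
\emph{Semicontinuity.} As $B$ is metrizable, sequences suffice. Let
$x_n\to x$ weak$^*$ in $B$. Pass to a subsequence along which $\psi(x_n)$
converges to its original upper limit, and then to an admissible subsequence.
Since jumps are non-negative, \eqref{eq:pot} gives
$\psi(x)\ge\limsup_n\psi(x_n)$.

\emph{Invariance.} By Lemma~\ref{lem:adm}(c) with $\alpha=\lambda$, $\beta=0$,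
the function $x\mapsto\psi(\lambda x)$ is a potential, so
$\psi(\lambda x)\ge\psi(x)$. Applying this to $\lambda x$ and $\bar\lambda$
gives the reverse inequality.

\emph{Concavity.} Let $0<\lambda<1$. We move one variable at a time. For fixed
$x'\in B$ put $\varphi(x)=\lambda^{-1}\psi(\lambda x+(1-\lambda)x')$. If
$y_n\to x$ admissibly with jump $t$, then by Lemma~\ref{lem:adm}(c) and
\eqref{eq:pot} for $\psi$,
\[
\psi(\lambda x+(1-\lambda)x')\ge
\limsup_n\psi(\lambda y_n+(1-\lambda)x')+\lambda t .
\]
So $\varphi$ is a potential, and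
$\psi(\lambda x+(1-\lambda)x')\ge\lambda\psi(x)$ for all $x,x'\in B$. Now fix
$x\in B$. Since $\psi(x)<\infty$, the function
\[
\varphi'(x')=\frac{\psi(\lambda x+(1-\lambda)x')-\lambda\psi(x)}{1-\lambda}
\]
is defined, and it is non-negative by what we just proved. If $y'_n\to x'$
admissibly with jump $t'$, then
$\lambda x+(1-\lambda)y'_n\to\lambda x+(1-\lambda)x'$ admissibly with jump
$(1-\lambda)t'$, which gives \eqref{eq:pot} for $\varphi'$. Hence
$\varphi'\ge\psi$, that is,
$\psi(\lambda x+(1-\lambda)x')\ge\lambda\psi(x)+(1-\lambda)\psi(x')$.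
\end{proof}

\section{A dual norm with an asymptotic lower $\ell^1$-estimate}
\label{sec:renorm}

In Example~\ref{ex:c0} the function $\psi(0)-\psi$ is a norm that is additive
along weak$^*$ null perturbations. In general it is convex and increases by $t$
along admissible sequences with jump $t$, but it is neither homogeneous nor
known to be positive away from $0$. We add a multiple of the norm and take the
Minkowski functional of a sublevel set. The multiple is chosen so that the
sublevel set lies well inside $B$; this leaves room to dilate it, which is how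
an increase of the convex function becomes an increase of the new norm.

By Lemma~\ref{lem:psi},
$\psi(0)\ge\frac12\psi(x)+\frac12\psi(-x)=\psi(x)$. For $x\in B$ define
\[
G(x)=\psi(0)-\psi(x)+4\|x\|,\qquad L=R+4,\qquad U=\{x\in B:G(x)\le1\}.
\]
The function $G$ is convex, invariant under unimodular scalars and weak$^*$
lower semicontinuous; $G(0)=0$ and $4\|x\|\le G(x)\le L$. For $x\ne0$,
convexity on the segment from $0$ to $x/\|x\|$ gives $G(x)\le L\|x\|$. Hence
$U$ is convex, weak$^*$ compact, balanced (it is convex, contains $0$ and is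
invariant under unimodular scalars), and
$\frac1LB\subset U\subset\frac14B$. Its Minkowski functional
$N(x)=\inf\{c>0:x\in cU\}$ is a norm on $X^*$ with closed unit ball $U$ and
\begin{equation}\label{eq:equiv}
4\|x\|\le N(x)\le L\|x\|\qquad(x\in X^*).
\end{equation}
The formula $\nu(u)=\sup\{|x(u)|:x\in U\}$ defines an equivalent norm on $X$.
Since $U$ is weak$^*$ closed, convex and balanced, the bipolar theorem shows
that $U$ is the dual unit ball of $(X,\nu)$. So $N$ is the dual norm of $\nu$.

\begin{proposition}\label{prop:renorm}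
Assume (H) and let $\kappa=3/(2L^2)$. If $x\in X^*$, $z_n\to0$ weak$^*$,
$N(x+z_n)\to\lambda$ and $N(z_n)\to s$, then
\begin{equation}\label{eq:kappa}
\lambda\ge N(x)+\kappa s .
\end{equation}
\end{proposition}

\begin{proof}
Note that $\kappa<1/3$, since $L>4$. If $x=0$, then $\lambda=s\ge\kappa s$.
Otherwise we may assume $N(x)=1$ by homogeneity. Put $y_n=x+z_n$. Lower
semicontinuity of $N$ gives $\lambda\ge1$. Large perturbations need only the
triangle inequality: if $\lambda\ge2$, then $s\le\lambda+1\le\frac32\lambda$,
so $\lambda-1\ge\lambda/2\ge s/3\ge\kappa s$.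

Let $1\le\lambda<2$. For large $n$ we have $\lambda_n:=N(y_n)<2$, so
$\|y_n\|<1/2$ and $y_n\in B$; also $x\in U\subset B$. Pass to a subsequence
converging admissibly to $x$ with jump $t$. By \eqref{eq:equiv} and
Lemma~\ref{lem:adm}(b),
\begin{equation}\label{eq:st}
s\le L\limsup_n\|z_n\|\le2Lt .
\end{equation}
We estimate $G(y_n)$ from both sides. For $p\in U$ and $\mu\in[0,1]$ we have
$4p\in B$ and $(1+3\mu)p=(1-\mu)p+\mu\cdot4p$, so by convexity
\begin{equation}\label{eq:dil}
G\big((1+3\mu)p\big)\le(1-\mu)G(p)+\mu L .
\end{equation}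

\emph{Lower estimate.} First, $G(x)\ge1$. Otherwise \eqref{eq:dil} with $p=x$
and small $\mu>0$ gives $(1+3\mu)x\in U$, contradicting $N(x)=1$. By
\eqref{eq:pot} for $\psi$ and lower semicontinuity of $\|\cdot\|$,
\[
\liminf_nG(y_n)\ge\psi(0)-\big(\psi(x)-t\big)+4\|x\|=G(x)+t\ge1+t .
\]

\emph{Upper estimate.} If $\lambda_n\le1$, then $y_n\in U$ and $G(y_n)\le1$.
If $1<\lambda_n<2$, apply \eqref{eq:dil} to $p=y_n/\lambda_n\in U$ and
$\mu=(\lambda_n-1)/3$ to get
$G(y_n)\le1-\mu+\mu L\le1+(\lambda_n-1)L/3$. Since $\lambda_n\to\lambda\ge1$,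
we obtain $\limsup_nG(y_n)\le1+(\lambda-1)L/3$.

Comparing, $t\le(\lambda-1)L/3$, and with \eqref{eq:st},
$\lambda-1\ge3t/L\ge3s/(2L^2)=\kappa s$.
\end{proof}

\section{Embedding into $c_0$}\label{sec:embed}

A basis of $X$ has partial sum projections $P_m$ ($m\ge0$, $P_0=0$) of rank
$m$ with $P_mP_k=P_{\min(m,k)}$, $\sup_m\|P_m\|<\infty$ and $P_mu\to u$ for
$u\in X$. It is \emph{shrinking} if also $P_m^*x\to x$ in norm for every
$x\in X^*$. The range of $I-P_m^*$ is $\ker P_m^*$, and these kernels decrease
with $m$.

\begin{proposition}\label{prop:embed}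
Let $X$ have a shrinking basis and an equivalent norm $\nu$ whose dual norm $N$
satisfies the conclusion of Proposition~\ref{prop:renorm} for some
$\kappa\in(0,1]$. Then $X$ is isomorphic to a closed subspace of $c_0$.
\end{proposition}

An embedding of $X$ into a $c_0$-sum is dual to writing every $x\in X^*$ as an
absolutely convergent series of pieces from prescribed finite-dimensional
subspaces. Estimate \eqref{eq:kappa} gives a lower $\ell^1$-estimate only for
pieces that are separated by a gap in the basis. So we must cut each $x$ at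
places where it is small, and these places must lie in windows that do not
depend on $x$. Compactness of the dual ball provides the windows.

\begin{proof}
Let $U$ be the unit ball of $N$ and let $\beta$ be the supremum of the norms of
the $P_m^*$ on $(X^*,N)$.

\emph{Step 1: a finite form of \eqref{eq:kappa}.} For every finite-dimensional
$H\subset X^*$ and $\delta\in(0,1)$ there is $m$ with
$N(x+z)\ge(1-\delta)(N(x)+\kappa N(z))$ for all $x\in H$, $z\in\ker P_m^*$.
Otherwise, for every $m$ there are $x_m\in H$ and $z_m\in\ker P^*_m$ with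
$N(x_m)+\kappa N(z_m)=1$ and $N(x_m+z_m)<1-\delta$. The sequence $(z_m)$ is
bounded, and $z_m(P_ku)=z_m(P_mP_ku)=0$ for $m\ge k$ and $u\in X$, so
$z_m\to0$ weak$^*$. Along a subsequence, $x_m\to x\in H$ in norm,
$N(z_m)\to s$ and $N(x+z_m)\to\lambda\le1-\delta$, with $N(x)+\kappa s=1$. This
contradicts \eqref{eq:kappa}. If $m$ works, so does every larger integer.

\emph{Step 2: blocks.} Choose $\delta_k\in(0,1)$ with
$\prod_{k\ge0}(1-\delta_k)\ge\frac12$. Applying Step 1 successively to
$H=P_{m_k}^*X^*$ and $\delta_k$, we find $0=m_0<m_1<\cdots$ with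
\begin{equation}\label{eq:skip}
N(x+z)\ge(1-\delta_k)\big(N(x)+\kappa N(z)\big)\quad\text{for }
x\in P^*_{m_k}X^*,\ z\in\ker P^*_{m_{k+1}},\ k\ge0.
\end{equation}
For $k\ge1$ let $Q_k=P^*_{m_k}-P^*_{m_{k-1}}$, with finite-dimensional range
$E_k$. Then $E_k\subset P^*_{m_i}X^*$ for $k\le i$, and
$E_k\subset\ker P^*_{m_i}$ for $k>i$. So \eqref{eq:skip} applies when $x$ is
made of blocks with index at most $k$ and $z$ of blocks with index at least
$k+2$. Since the basis is shrinking, $Q_kx\to0$ for each $x$.

\emph{Step 3: windows.} There are integers $0=q_0<1=q_1<q_2<\cdots$ such that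
for all $j\ge1$ and all $x\in U$ some $k$ with $q_j<k<q_{j+1}$ satisfies
$N(Q_kx)\le2^{-j}$. Suppose $p=q_j$ is chosen and no $q_{j+1}$ works. Then for
each $q>p+1$ there is $x_q\in U$ with $N(Q_kx_q)>2^{-j}$ for $p<k<q$. Let $x$
be a weak$^*$ cluster point of the sequence $(x_q)$. Each $Q_k$ is the adjoint
of a finite-rank operator, hence continuous from the weak$^*$ topology to the
norm topology, so $N(Q_kx)\ge2^{-j}$ for all $k>p$. This contradicts
$Q_kx\to0$.

\emph{Step 4: decomposition.} For $j\ge1$ let $H_j$ be the span of the $E_k$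
with $q_{j-1}<k<q_{j+1}$, and let $C=2(\beta+1)/\kappa+1$. We show that every
$x\in U$ is a sum $x=\sum_j\varphi_j$ with $\varphi_j\in H_j$ and
$\sum_jN(\varphi_j)\le C$.

Put $k_0=0$ and choose $k_j$ with $q_j<k_j<q_{j+1}$ and
$N(Q_{k_j}x)\le2^{-j}$ for $j\ge1$. Let
\[
\xi_j=\sum_{k_{j-1}<k<k_j}Q_kx,\qquad\varphi_j=\xi_j+Q_{k_j}x .
\]
The indices occurring in $\varphi_j$ satisfy
$q_{j-1}\le k_{j-1}<k\le k_j<q_{j+1}$, so $\varphi_j\in H_j$, and
$\sum_{j\le r}\varphi_j=P^*_{m_{k_r}}x\to x$. The block $k_j$ is skipped
between $\xi_j$ and $\xi_{j+1}$, so \eqref{eq:skip} with $k=k_j-1$ gives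
\[
N(\xi_1+\dots+\xi_{j+1})\ge(1-\delta_{k_j-1})
\big(N(\xi_1+\dots+\xi_j)+\kappa N(\xi_{j+1})\big).
\]
By induction on $r$,
\[
N(\xi_1+\dots+\xi_r)\ge\kappa\prod_{j<r}(1-\delta_{k_j-1})
\sum_{j\le r}N(\xi_j);
\]
the case $r=1$ holds because $\kappa\le1$, and the step holds because the
product is at most $1$. The indices $k_j-1$ are distinct, so the product is at
least $\frac12$. On the other hand
$\sum_{j\le r}\xi_j=P^*_{m_{k_r}}x-\sum_{j\le r}Q_{k_j}x$ has $N$-norm at most
$\beta+1$. Hence $\sum_jN(\xi_j)\le2(\beta+1)/\kappa$ and
$\sum_jN(\varphi_j)\le C$.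

\emph{Step 5: the embedding.} For $u\in X$ let
$s_j(u)=\sup\{|\varphi(u)|:\varphi\in H_j\cap U\}$. For $\varphi\in H_j$ we
have $P^*_{m_{q_{j-1}}}\varphi=0$, so
$\varphi(u)=\varphi(u-P_{m_{q_{j-1}}}u)$. Therefore
$s_j(u)\le\nu(u-P_{m_{q_{j-1}}}u)\to0$ as $j\to\infty$. By Step 4,
$|x(u)|\le\sum_jN(\varphi_j)s_j(u)\le C\sup_js_j(u)$ for $x\in U$, so
$\nu(u)\le C\sup_js_j(u)$.

Let $D_j\subset H_j\cap U$ be a finite $\frac12$-net of the compact set
$H_j\cap U$ for $N$. If $\varphi\in H_j\cap U$ and $d\in D_j$ with
$N(\varphi-d)\le\frac12$, then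
$|\varphi(u)|\le|d(u)|+\frac12s_j(u)$. Hence
$s_j(u)\le2\max_{d\in D_j}|d(u)|\le2s_j(u)$. List the elements of $D_1$, then
those of $D_2$, and so on, as $d_1,d_2,\dots$, and put $Ju=(d_i(u))_i$. Then
$Ju\in c_0$ and $\nu(u)/(2C)\le\|Ju\|_\infty\le\nu(u)$.
\end{proof}

\section{Subspaces of $c_0$ and the proofs of the theorems}\label{sec:proofs}

An embedding into $c_0$ becomes an isomorphism onto $c_0$ through (M2). For
this we need the following lemma.

\begin{lemma}\label{lem:Mideal}
Every closed subspace $Y$ of $c_0$ is an $M$-ideal in its bidual.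
\end{lemma}

\begin{proof}
\emph{The case $Y=c_0$.} For $\phi\in(\ell^\infty)^*$ let $\phi_1\in\ell^1$
represent $\phi|_{c_0}$, let it act on $\ell^\infty$, and put
$\phi_s=\phi-\phi_1\in c_0^\perp$. Let $\varepsilon>0$. Choose $M$ with
$\sum_{i>M}|\phi_1(i)|<\varepsilon$ and $g\in B_{\ell^\infty}$ supported in
$[1,M]$ with $\phi_1(g)=\sum_{i\le M}|\phi_1(i)|>\|\phi_1\|-\varepsilon$.
Choose $h\in B_{\ell^\infty}$ with $\phi_s(h)$ real and
$\phi_s(h)>\|\phi_s\|-\varepsilon$. As $\phi_s$ vanishes on $c_0$, we may
assume $h=0$ on $[1,M]$. Then $\|g+h\|_\infty\le1$, $\phi_s(g)=0$ and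
$|\phi_1(h)|<\varepsilon$, so
$\operatorname{Re}\phi(g+h)\ge\|\phi_1\|+\|\phi_s\|-3\varepsilon$. Hence
$\|\phi\|=\|\phi_1\|+\|\phi_s\|$.

\emph{General $Y$.} Let $\iota:Y\to c_0$ be the inclusion. Then
$\iota^{**}:Y^{**}\to\ell^\infty$ is an isometric embedding that extends
$\iota$, and we regard $Y^{**}$ as a subspace of $\ell^\infty$. Let $y\in Y^*$
and $t\in Y^\perp\subset Y^{***}$, and let
$\phi=\phi_1+\phi_s\in(\ell^\infty)^*$ be a norm-preserving extension of
$y+t$. For $\Phi\in Y^{**}$ we have
$\phi_1(\iota^{**}\Phi)=\Phi(\iota^*\phi_1)=\Phi(\phi_1|_Y)$, so the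
restriction of $\phi_1$ to $Y^{**}$ is the canonical image of
$\phi_1|_Y\in Y^*$. The restriction of $\phi_s$ vanishes on $Y\subset c_0$.
Since $Y^{***}=Y^*\oplus Y^\perp$, we get $y=\phi_1|_Y$ and
$t=\phi_s|_{Y^{**}}$. Therefore
\[
\|y\|+\|t\|\le\|\phi_1\|+\|\phi_s\|=\|\phi\|=\|y+t\|\le\|y\|+\|t\|.
\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
(1)$\Rightarrow$(2). We saw in Section~\ref{sec:intro} that $c_0$ has property
(u) and that the property is an isomorphic invariant.

(2)$\Rightarrow$(3). By Lemma~\ref{lem:all} the set in (3) is $\Omega$, which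
is non-meager in itself by Baire's theorem.

(3)$\Rightarrow$(1). Multiplying $T$ by a positive constant does not change
the set in (3), so we may assume $\|x\|\le\|Tx\|_1$. We are in the setting of
Section~\ref{sec:jumps} with $Z=c_0$, and (H) holds with $\Gamma=\Omega$ by
Lemma~\ref{lem:torus} and (3). Proposition~\ref{prop:renorm} provides an
equivalent norm on $X$ whose dual norm satisfies \eqref{eq:kappa}. By
\cite{JRZ}, a Banach space whose dual has a basis has a shrinking basis; this
applies because $X^*$ is isomorphic to $\ell^1$. By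
Proposition~\ref{prop:embed}, $X$ is isomorphic to a closed subspace of $c_0$,
hence by Lemma~\ref{lem:Mideal} to an $M$-ideal in its bidual. Finally, $X$ is
separable, infinite-dimensional, and an $\mathcal L^\infty$-space by \cite{LR}.
By (M2), $X$ is isomorphic to $c_0$.
\end{proof}

The proof shows a dichotomy: the set in (3) is either meager or all of
$\Omega$. The structure of $\ell^1$ was used three times: for the detection of
jumps, for the shrinking basis, and for the $\mathcal L^\infty$ property in the
last step. In Theorem~\ref{thm:B} the first use is replaced by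
Lemma~\ref{lem:ball}, the third is not needed, and the second is replaced by
the following theorem of Godefroy, Kalton and Lancien \cite{GKL}.

\begin{itemize}
\item[(GKL)] A separable Banach space whose dual norm satisfies, for some
$c>0$,
\[
\limsup_n\|x+z_n\|\ge\|x\|+c\limsup_n\|z_n\|
\]
for all $x$ in the dual and all weak$^*$ null sequences $(z_n)$, is isomorphic
to a subspace of $c_0$.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $X$ is isomorphic to a subspace of $c_0$, it is isomorphic to an $M$-ideal
in its bidual by Lemma~\ref{lem:Mideal}. If $X$ is isomorphic to an $M$-ideal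
in its bidual, it has property (u) by (M1).

Now let $X$ have property (u), and let $T:X^*\to Z^*$ be an isomorphism, scaled
so that $\|x\|\le\|Tx\|$. The space $Z^*$ is a quotient of $\ell^1$, hence
separable, so we are in the setting of Section~\ref{sec:jumps}. Let
$\Gamma=B_{Z^{**}}$. It detects jumps by Lemma~\ref{lem:ball}. By
Lemma~\ref{lem:all}, $T^*f$ is a WUC-sum for every $f\in\Gamma$, and $\Gamma$
is non-meager in itself by Baire's theorem. So (H) holds, and
Proposition~\ref{prop:renorm} gives an equivalent norm on $X$ with dual norm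
$N$ satisfying \eqref{eq:kappa}. Given $x\in X^*$ and a weak$^*$ null sequence
$(z_n)$, which is bounded, pass to a subsequence along which $N(z_n)$ converges
to its original upper limit $s$ and $N(x+z_n)$ converges to some $\lambda$. For
the original sequence,
$\limsup_nN(x+z_n)\ge\lambda\ge N(x)+\kappa s$. By (GKL) with $c=\kappa$, the
space $X$ is isomorphic to a subspace of $c_0$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Mideals}
\emph{Banach spaces which are $M$-ideals in their bidual have property (u)},
\texttt{http://\allowbreak erepository.kibu.ac.ke/\allowbreak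
bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak
916/\allowbreak Musundi\_\%20Banach\%20\allowbreak
spaceswhich\%20\%20are\%20\allowbreak m-ideals.pdf?\allowbreak
sequence=1\&isAllowed=y}

\bibitem{GKL}
Godefroy, Kalton and Lancien,
\emph{Subspaces of $c_0(\mathbb N)$ and Lipschitz isomorphisms},
GAFA \textbf{10} (2000), 798--820.

\bibitem{JRZ}
Johnson, Rosenthal and Zippin,
Israel J. Math. \textbf{9} (1971).

\bibitem{LR}
Lindenstrauss and Rosenthal,
Israel J. Math. \textbf{7} (1969).

\end{thebibliography}
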